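# Consistent answers over superset repairs: gluing finite models along edges

## 1. One edge, one rule, infinitely many repairs

Take two letters $a,b$ and a database $G$ with two nodes $s,t$ and a single edge $s\xrightarrow{a}t$. Impose one rule: whenever there is an $a$-edge from $x$ to $y$, there is also a path from $x$ to $y$ labelled $ab$. The database violates the rule. We may repair it by adding nodes and edges; the result must be finite, and nothing superfluous may be added.

The cheapest repair adds a loop $t\xrightarrow{b}t$: then $s\xrightarrow{a}t\xrightarrow{b}t$ is the required path. Here are others. For $n\ge 1$ let $H_n$ have nodes $s,t_0,\dots,t_{n-1}$ with $t_0=t$, and edges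
$$(s,a,t_i)\quad\text{and}\quad(t_{i+1},b,t_i)\qquad(i \bmod n).$$
Every $a$-edge $(s,a,t_i)$ is served by $s\xrightarrow{a}t_{i+1}\xrightarrow{b}t_i$, so $H_n$ obeys the rule. It is also minimal. Suppose $G\subseteq H'\subseteq H_n$ and $H'$ obeys the rule. The edge $(s,a,t_0)$ needs a path $ab$ from $s$ to $t_0$; the only $b$-edge into $t_0$ comes from $t_1$, so $(s,a,t_1)$ and $(t_1,b,t_0)$ are in $H'$. Now $(s,a,t_1)$ needs its path, and so on around the cycle; hence $H'=H_n$. So this small $G$ has infinitely many repairs, of unbounded size.

Which statements hold in all repairs? "There is a path $ab$ from $s$ to $t$" does, by the rule. "Some node has a $b$-loop" does not, since $H_2$ has none. "There is a nonempty $b$-cycle" does: in a finite database obeying the rule, choose $t_0=t$ and then $t_1,t_2,\dots$ with $(s,a,t_i)$ and $(t_{i+1},b,t_i)$ edges; by finiteness $t_i=t_j$ for some $i<j$, and the $b$-edges from $t_j$ down to $t_i$ form a cycle. Finiteness was needed: the infinite graph with distinct $t_0,t_1,t_2,\dots$ obeys the rule and has no $b$-cycle.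

We settled three queries by three ad hoc arguments. Could an algorithm do this, for every rule whose left-hand side is a single edge and every path query? The example shows two things to beware of: there is no evident bound on the repairs to be inspected, and the infinite structure made by always adding fresh nodes gives wrong answers.

## 2. Graph databases, path queries, LAV constraints

Nodes come from a fixed countably infinite supply, so fresh copies of finite graphs always exist. All graph databases, repairs included, are finite.

**Definition 1 (graph databases).** Let $\Sigma$ be a finite alphabet and $\Sigma^{\pm}=\Sigma\cup\{a^-:a\in\Sigma\}$. A graph database over $\Sigma$ is a pair $G=(V,E)$ with $V$ a finite set of nodes and $E\subseteq V\times\Sigma\times V$. We write $G\subseteq H$ if $V_G\subseteq V_H$ and $E_G\subseteq E_H$. A homomorphism $f:G\to H$ is a map $V_G\to V_H$ sending $a$-edges to $a$-edges.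

**Definition 2 (path queries).** A 2RPQ is a regular expression $L$ over $\Sigma^{\pm}$. Its evaluation $L(G)$ is the set of pairs $(u,v)$ with a path from $u$ to $v$ whose label is in $L$, where a path may traverse an $a$-edge forwards, reading $a$, or backwards, reading $a^-$; the empty path has label $\varepsilon$. An RPQ is a 2RPQ over $\Sigma$ only. A C2RPQ is a formula
$$q(\bar x)=\exists\bar y\,\bigwedge_i (z_i,L_i,z_i')$$
with 2RPQs $L_i$ and variables $z_i,z_i'$. Its answers $q(G)$ are the tuples $h(\bar x)$, where $h$ maps the variables to $V$ so that $(h(z_i),h(z'_i))\in L_i(G)$ for all $i$. $\mathrm{Var}(q)$ is the set of variables of $q$, including the free ones.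

For instance, on the edge $s\xrightarrow{a}t$ the 2RPQ $aa^-$ evaluates to $\{(s,s)\}$. In $H_2$ the C2RPQ $\exists x\,(x,b^+,x)$ is true and $\exists x\,(x,b,x)$ is false. A homomorphism maps paths to paths with the same label, so C2RPQs are preserved under homomorphisms: $\bar a\in q(G)$ implies $f(\bar a)\in q(H)$. Applied to an inclusion, this says that they are monotone under $\subseteq$.

**Definition 3 (constraints).** A C2RPC is an expression $q(\bar x)\subseteq q'(\bar x)$ with C2RPQs $q,q'$; $G$ satisfies it if $q(G)\subseteq q'(G)$. It is LAV if it has the form $(x,a,y)\subseteq q'(x,y)$ with $a\in\Sigma^{\pm}$. An RPC is an expression $L\subseteq L'$ with RPQs $L,L'$, satisfied if $L(G)\subseteq L'(G)$. A LAV RPC has the form $a\subseteq L'$ with $a\in\Sigma$.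

The rule of Section 1 is the LAV RPC $a\subseteq ab$. The constraint $ab\subseteq c$ is an RPC that is not in LAV form. A LAV RPC $a\subseteq L'$ is the LAV C2RPC $(x,a,y)\subseteq (x,L',y)$.

**Definition 4 (repairs and consistent answers).** Let $\Gamma$ be a finite set of constraints. A $\supseteq$-repair of $G$ with respect to $\Gamma$ is a graph database $H$ with $G\subseteq H$ and $H\models\Gamma$ such that no $H'$ with $G\subseteq H'\subsetneq H$ satisfies $\Gamma$. The set $\supseteq$-$\mathrm{Cons}(G,q,\Gamma)$ consists of the tuples $\bar a$ of nodes of $G$ with $\bar a\in q(H)$ for every $\supseteq$-repair $H$. For fixed $q,\Gamma$, the problem $\supseteq$-$\mathrm{CQA}(q,\Gamma)$ is: given $G$ and $\bar a$, decide whether $\bar a\in\supseteq$-$\mathrm{Cons}(G,q,\Gamma)$.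

In Section 1 the graphs $H_n$ are repairs of $G$ for $\Gamma=\{a\subseteq ab\}$, and $\exists x\,(x,b^+,x)$ is a consistent answer. Below we write $\mathrm{Cons}$ and $\mathrm{CQA}$, the sign $\supseteq$ being understood, and use the same definitions for the more general $q$ and $\Gamma$ of Theorem 1′.

It is known that for arbitrary C2RPCs this problem is undecidable. The problem treated here, whose source is the paper "On the Data Complexity of Consistent Query Answering over Graph Databases", is whether LAV constraints restore decidability, for C2RPCs and for RPCs. These are the statements to be proved.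

**Theorem 1.** For every finite alphabet $\Sigma$, every C2RPQ $q$ and every finite set $\Gamma$ of LAV C2RPCs, $\supseteq$-$\mathrm{CQA}(q,\Gamma)$ is decidable, and in fact in coNP. Hence the same holds for LAV RPCs.

**Theorem 1′.** Decidability holds for every $q$ that is MSO-definable and preserved under homomorphisms, and for every (even infinite) set $\Gamma$ of constraints of the form $(x,a,y)\subseteq Q(x,y)$ or "every node $x$ satisfies $Q(x)$", where each $Q$ is any isomorphism-invariant query that is monotone under $\subseteq$. If $q$ is evaluable in polynomial time, the problem is in coNP.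

**Theorem 2.** For one LAV RPC $c\subseteq r+g+b$ and one RPQ the problem is coNP-complete.

**Theorem 3.** There are a finite set $\Gamma$ of RPCs $l\subseteq l'$, with $l,l'$ words of lengths $1\le|l|,|l'|\le2$, and an RPQ $q$, such that $\supseteq$-$\mathrm{CQA}(q,\Gamma)$ is undecidable.

**Theorem 4.** There is one algorithm which, given $\Sigma$, $q$, $\Gamma$ (LAV C2RPCs), $G$, $\bar a$, decides whether $\bar a\in\supseteq$-$\mathrm{Cons}(G,q,\Gamma)$. Moreover, a coNP procedure for $\supseteq$-$\mathrm{CQA}(q,\Gamma)$ can be computed from $(q,\Gamma)$.

Theorem 1 has a short proof (Sections 3–5). Theorem 4 differs from it in one respect, which costs most of the work: in Theorem 1 the algorithm may depend on $(q,\Gamma)$ in a way we do not know how to compute.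

## 3. Finite models in place of repairs, and three colors

Minimality is awkward to handle, and monotonicity of the query makes it irrelevant.

**Lemma 1.** Let $q$ be monotone under $\subseteq$. Then $\bar a\in\mathrm{Cons}(G,q,\Gamma)$ iff $\bar a\in q(H)$ for every finite $H\supseteq G$ with $H\models\Gamma$.

*Proof.* Repairs are such $H$, which gives "if". Conversely, suppose $H\supseteq G$, $H\models\Gamma$ and $\bar a\notin q(H)$. Among the finitely many $H'$ with $G\subseteq H'\subseteq H$ and $H'\models\Gamma$ choose a $\subseteq$-minimal one, $H_0$. Anything strictly below $H_0$ and above $G$ is also below $H$, so $H_0$ is a repair. By monotonicity $\bar a\notin q(H_0)$, so $\bar a\notin\mathrm{Cons}$. $\square$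

So we look for a *countermodel*: a finite $H\supseteq G$ with $H\models\Gamma$ and $\bar a\notin q(H)$.

A second simplification: a constraint $(x,a^-,y)\subseteq q'(x,y)$ is equivalent to $(x,a,y)\subseteq q''(x,y)$ with $q''(x,y)=q'(y,x)$. From now on all constraint bodies use letters $a\in\Sigma$. The same renaming applies to the queries $Q$ of Theorem 1′.

The simplest case is that all right-hand sides are finite sums of single letters. If $H\supseteq G$ is a model, its restriction to the nodes of $G$ is again a model, since an $a$-edge between two nodes asks only for another edge between the same two nodes. So it suffices to guess a set of edges on $V_G$ and to check it: the problem is in coNP. Already here it is as hard as coNP allows.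

*Proof of Theorem 2.* Membership in coNP is the case just treated. For hardness take $\Gamma=\{c\subseteq r+g+b\}$ and the RPQ $q(x,y)=(x,\,d(rer+geg+beb)d,\,y)$. Given an undirected loop-free graph $\mathcal G$, let $G$ have a node $v$ with a loop $(v,c,v)$ for each vertex $v$ of $\mathcal G$, edges $(v,e,w),(w,e,v)$ for each $\{v,w\}\in E(\mathcal G)$, and new nodes $s,t$ with edges $(s,d,v),(v,d,t)$ for all $v$.

In every model $H\supseteq G$ each $v$ has a loop labelled $r$, $g$ or $b$. Suppose $(s,t)\notin q(H)$ and choose one such letter for each $v$. If adjacent $v,w$ had the same letter, say $r$, then $s\xrightarrow{d}v\xrightarrow{r}v\xrightarrow{e}w\xrightarrow{r}w\xrightarrow{d}t$ would witness $(s,t)\in q(H)$. So the choice is a proper 3-coloring. Conversely, add to $G$ the loops of a proper 3-coloring. All $c$-edges are loops $(v,c,v)$, so this is a model. A path from $s$ to $t$ with a label in the query would go from $s$ to some $v$, use the color loop of $v$, an $e$-edge to a neighbor $w$, and a loop of the same color at $w$, which is impossible. By Lemma 1, $(s,t)\in\mathrm{Cons}$ iff $\mathcal G$ is not 3-colorable. $\blacksquare$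

## 4. Folding, chasing, and gluing one layer of copies

In general the natural plan is to bound the size of a smallest countermodel. Given a countermodel $H$, how might it be made small? Removing edges is no help: the repairs $H_n$ of Section 1 are minimal and arbitrarily large. Identifying nodes gives a homomorphism *from* $H$, and homomorphisms in that direction can create answers: mapping $H_3$ onto $H_1$ creates a $b$-loop. The opposite operation is to unfold, serving each edge by fresh nodes. The result maps homomorphically *to* $H$, so it creates no answers; but it is infinite, and an infinite structure with no answer does not give a finite one, as $a\subseteq ab$ and $\exists x\,(x,b^+,x)$ show. This is where both plans stop.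

The way out is to unfold *one layer only*. Attach to each edge $(u,a,v)$ of $G$ its own disjoint copy of the whole countermodel $H$, glued at $u$ and $v$. The result is finite; it maps homomorphically to $H$, so it has no new answer; and it is a model, because each of its edges lies inside a copy of $H$. Now the parts of the countermodel meet only in at most two nodes each, so each can be replaced, independently, by a representative from a finite list.

For example, let $\Gamma=\{a\subseteq bb\}$ and let $G$ be $s\xrightarrow{a}t\xrightarrow{a}u$. The database $H$ obtained by adding one node $m$ and the edges $(s,b,m),(m,b,t),(t,b,m),(m,b,u)$ is a model. In it $(s,u)\in bb(H)$, because both edges use the same midpoint. After gluing one copy of $H$ to each edge of $G$, the midpoint $m'$ of the copy on $(s,a,t)$ and the midpoint $m''$ of the copy on $(t,a,u)$ are different. All $b$-edges out of $s$ go to $m'$, all $b$-edges into $u$ come from $m''$, and $(s,u)\notin bb$ any more.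

Where does this use that the left-hand side is a single edge? Take $ab\subseteq c$, let $G$ consist of $(s,a,t)$ and $(t,b,u)$, and let $H=G\cup\{(s,c,u)\}$. In the glued graph $s\xrightarrow{a}t\xrightarrow{b}u$ is a path, but each $c$-edge lies in one copy and has a fresh node at one end, since no copy contains both the old $s$ and the old $u$. The glued graph is not a model. Section 6 shows that this is a real border.

To say which small piece may replace a copy of $H$ we use monadic second-order logic (MSO): first-order logic over graphs (a binary relation for each letter), with additional quantifiers over sets of nodes. We recall two textbook facts. Write $\equiv_k$ for agreement on all MSO sentences of quantifier rank at most $k$, in the signature of the letters and finitely many constants. First, $\equiv_k$ has finitely many classes. Second, two structures are $\equiv_k$-equivalent iff Duplicator wins the $k$-round MSO Ehrenfeucht–Fraïssé game: in each round Spoiler picks a point or a set in one structure and Duplicator answers with a point or a set in the other; she wins if at the end the chosen points, together with the constants, form a partial isomorphism that respects membership in the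 chosen sets.

**Definition 5 (gluing).** Let $K$ be a graph with nodes $k_1,k_2$, and $M$ a graph with nodes $c,d$, where $c=d$ iff $k_1=k_2$. Then $K\oplus M$ is the union of $K$ and a copy of $M$, disjoint except that $c,d$ are identified with $k_1,k_2$; its edges are the union of the edges. $K$ and $M$ embed injectively. Similarly for a one-pointed $(M,c)$ and one node of $K$.

For instance, gluing $s\xrightarrow{a}t$ (with $k_1=s,k_2=t$) to $H_2$ (with $c=s,d=t_0$) gives $H_2$.

**Lemma 2.** If $(M,c,d)\equiv_k(M',c',d')$, then $(K\oplus M,\bar a)\equiv_k(K\oplus M',\bar a)$ for all $K$ and all tuples $\bar a$ of $K$. The same holds for one-pointed pieces.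

*Proof.* Duplicator copies everything inside $K$ and uses her winning strategy for $(M,c,d)$ and $(M',c',d')$ inside $M,M'$.

*Set moves.* Suppose Spoiler plays a set $A$ in $K\oplus M$. Let $A'_M$ be the answer of her $M$-strategy to $A\cap V_M$. She answers with $(A\cap V_K)\cup A'_M$. The two parts agree on the interface: since $c,d$ are constants of a game she wins, $c\in A\cap V_M$ iff $c'\in A'_M$, and likewise for $d$.

*Point moves.* A point of $V_K$, interface nodes included, is copied. A point of $M\setminus\{c,d\}$ is answered by the $M$-strategy; the answer lies outside $\{c',d'\}$, because equality with the constants is respected. Moves in $K\oplus M'$ are treated symmetrically. At most $k$ rounds of the $M$-game are used.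

*Final position.* Equalities and memberships are respected by construction. An edge between two points of $K$ is an edge of $K$, which is copied, or an edge of $M$ between interface nodes, which is respected since $c,d$ are constants. An edge between two points of $M$ is, likewise, an edge of $M$ or an edge of $K$ between interface nodes. There is no edge between a non-interface point of $K$ and a non-interface point of $M$, and none between their counterparts. So the final position is a partial isomorphism. $\square$

## 5. A finite table for fixed query and constraints

**Step 1. Theorem 1 is a case of Theorem 1′.** This step checks the hypotheses on C2RPQs. They are preserved under homomorphisms and monotone. For fixed $q$ they are evaluable in polynomial time: try all assignments of the variables and check reachability in the product of the graph with an automaton. They are MSO-definable: for an $\varepsilon$-free NFA for $L$ with states $S$, initial set $I$ and final set $F$, the atom $(z,L,z')$ says that for all families $(X_s)_{s\in S}$ of node sets that are closed under the transitions (forwards along $a$-edges for a transition reading $a$, backwards for $a^-$) and satisfy $z\in X_s$ for all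 $s\in I$, we have $z'\in X_s$ for some $s\in F$. Indeed the least such family takes for $X_s$ the nodes that can be reached from $z$ by a path leading the NFA from $I$ to $s$, and it is contained in every other one. The right-hand sides $q'$ of LAV C2RPCs are isomorphism-invariant and monotone.

Now let $q,\Gamma$ be as in Theorem 1′, and let $k$ be the quantifier rank of an MSO definition of $q$.

**Step 2. The table.** This step fixes the finite list of pieces; it depends only on $(q,\Gamma)$. For $a\in\Sigma$ let $\mathcal M_a^{\ne}$ be the class of all $(M,c,d)$ with $M$ finite, $M\models\Gamma$, $(c,a,d)\in E_M$ and $c\ne d$. Let $\mathcal M_a^{=}$ be the same with $c=d$. Let $\mathcal M_\bullet$ be the class of all $(M,c)$ with $M\models\Gamma$ finite and $c\in V_M$. From each of these classes choose one representative of every $\equiv_k$-class that occurs in it. This gives finite sets $\mathrm{Rep}^{\ne}_a,\mathrm{Rep}^=_a,\mathrm{Rep}_\bullet$.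

**Step 3. Choices.** This step defines the candidate countermodels. Given $G$, a *choice* $\mu$ assigns to each edge $(u,a,v)\in E_G$ an element of $\mathcal M_a^{\ne}$ if $u\ne v$, or of $\mathcal M_a^=$ if $u=v$, and to each node an element of $\mathcal M_\bullet$. Let $G[\mu]$ be $G$ with a fresh copy of $\mu(e)$ glued to each edge $e=(u,a,v)$, by $c\mapsto u$, $d\mapsto v$, and a fresh copy of $\mu(v)$ glued to each node $v$. (The pieces at nodes serve the constraints "every node satisfies $Q$".)

**Lemma 3.** $\bar a\notin\mathrm{Cons}(G,q,\Gamma)$ iff there is a choice $\mu$ with values in the sets $\mathrm{Rep}$ such that $\bar a\notin q(G[\mu])$.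

*Proof.* ($\Leftarrow$) The graph $G[\mu]\supseteq G$ is finite. Each of its edges lies in an injectively embedded copy of some piece: this is clear for edges of pieces, and an edge $e=(u,a,v)$ of $G$ lies in the copy of $\mu(e)$, since $(c,a,d)$ is an edge there. Each node lies in such a copy too. The copy satisfies $\Gamma$ by isomorphism invariance, so the required right-hand side holds in the copy, and by monotonicity it holds in $G[\mu]$. Hence $G[\mu]\models\Gamma$, and Lemma 1 applies ($q$ is monotone, being preserved under homomorphisms).

($\Rightarrow$) By Lemma 1 there is a finite $H\supseteq G$ with $H\models\Gamma$ and $\bar a\notin q(H)$. Put $\mu_0(e)=(H,u,v)$ for $e=(u,a,v)$ and $\mu_0(v)=(H,v)$. This is a choice. The identity maps of the copies of $H$ agree on the glued nodes and combine to a homomorphism $G[\mu_0]\to H$ that fixes $V_G$ pointwise. Since $q$ is preserved under homomorphisms, $\bar a\notin q(G[\mu_0])$. Now replace the glued pieces, one at a time, by the representatives of their $\equiv_k$-classes. Each replacement has the form $K\oplus M\leadsto K\oplus M'$, with $K$ the rest of the structure, which contains $\bar a$. By Lemma 2 the truth value of $q(\bar a)$ does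 not change. After all replacements the choice has its values in the sets $\mathrm{Rep}$. $\square$

**Step 4. The algorithm.** This step draws the conclusion. The representatives are constants, so $|G[\mu]|=O(|G|)$, and there are finitely many choices $\mu$ with values in the table. Trying all of them decides the problem. If $q$ is evaluable in polynomial time, guessing $\mu$ and checking $\bar a\notin q(G[\mu])$ puts the complement in NP. This proves Theorems 1 and 1′. $\blacksquare$

The table was *chosen*, not computed. For the data-complexity problem, where $(q,\Gamma)$ is fixed, this is exactly what is asked.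

## 6. Two-letter left-hand sides: rewriting systems and Theorem 3

For RPCs between words, the labels of the $s$–$t$ paths in a model are closed under rewriting $l\to l'$. This lets a Turing machine run. The difficulty is on the other side: when the machine never accepts, we need a *finite* model without an accepting label. We get one whenever the reachable words lie in a regular set closed under the rules, by a quotient construction.

*Proof of Theorem 3.*

**Step 1. The rules.** This step encodes a machine. Let $A_0,A_1$ be disjoint recursively inseparable recursively enumerable sets of nonempty words: no decidable set contains $A_0$ and is disjoint from $A_1$. Let $M$ be a deterministic Turing machine with a one-way infinite tape, never moving left from the first cell and moving in every step, which on input $w$ halts in state acc if $w\in A_0$, halts in state rej if $w\in A_1$, and otherwise diverges. Let $\Omega$ be its tape alphabet with blank $B$, $P$ its set of states, $p_0$ its initial state and $\delta$ its transition function. Put $\Sigma=\Omega\cup(P\times\Omega)\cup\{\triangleright,\triangleleft\}$, and let $\mathcal R$ consist of the rules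

- $(p,a)\,b\to a'\,(p',b)$ if $\delta(p,a)=(p',a',\text{right})$ and $b\in\Omega$;
- $b\,(p,a)\to(p',b)\,a'$ if $\delta(p,a)=(p',a',\text{left})$ and $b\in\Omega$;
- $\triangleleft\to B\triangleleft$.

Let $\Gamma=\{l\subseteq l':(l\to l')\in\mathcal R\}$ and $q(x,y)=(x,\ \Sigma^*(\{\mathrm{acc}\}\times\Omega)\Sigma^*,\ y)$. For $w=w_1\cdots w_n$ let $G_w$ be a simple path from $s$ to $t$ labelled $w^0=\triangleright(p_0,w_1)w_2\cdots w_n\triangleleft$. We show that $(s,t)\in\mathrm{Cons}(G_w,q,\Gamma)$ if $w\in A_0$, and $(s,t)\notin\mathrm{Cons}(G_w,q,\Gamma)$ if $w\in A_1$. Then a decision procedure for $\mathrm{CQA}(q,\Gamma)$ would separate $A_0$ from $A_1$.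

**Step 2. Accepted words.** This step treats $w\in A_0$. Let $H\supseteq G_w$ with $H\models\Gamma$. The set of labels of $s$–$t$ paths contains $w^0$. It is closed under $\mathcal R$: if $\alpha l\beta$ labels such a path, the part reading $l$ may be replaced by a path with the same ends reading $l'$. The rules simulate the run, with $\triangleleft\to B\triangleleft$ supplying blanks when the head has to move past the represented part of the tape. So the set contains a word with a letter $(\mathrm{acc},a)$, and $(s,t)\in q(H)$. By Lemma 1, $(s,t)\in\mathrm{Cons}$.

**Step 3. A regular invariant for rejected words.** Let $w\in A_1$. This step finds a regular set $W$ that contains $w^0$, is closed under $\mathcal R$, and has no letter $(\mathrm{acc},a)$ in its words. Let $\mathcal C$ be the finite set of configurations of the run, as words over $\Omega\cup(P\times\Omega)$ up to trailing blanks. For $c\in\mathcal C$ let $\hat c$ be $c$ without trailing plain letters $B$ (a letter $(p,B)$ is not plain and stays). Put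
$$W=\bigcup_{c\in\mathcal C}\triangleright\,\hat c\,B^*\triangleleft .$$
It is regular, and it contains $w^0$. The run halts in rej, so acc does not occur. The rule $\triangleleft\to B\triangleleft$ leads from $\triangleright\hat cB^j\triangleleft$ to $\triangleright\hat cB^{j+1}\triangleleft$. A machine rule can only apply at the single letter of $P\times\Omega$ in the word, and it turns a representation of $c$ into a representation, up to trailing blanks, of the successor of $c$, which is in $\mathcal C$. So $W$ is closed under $\mathcal R$.

**Step 4. The quotient graph.** This step builds a finite graph whose paths are controlled by $W$. Let $U$ be the graph whose nodes are the pairs $(X,Y)$ of languages over $\Sigma$ with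
$$X=\{\alpha:\alpha Y\subseteq W\},\qquad Y=\{\beta:X\beta\subseteq W\}.$$
There are finitely many: $Y$ determines $X$, and $Y=\bigcap_{\alpha\in X}\{\beta:\alpha\beta\in W\}$ is an intersection of left quotients of the regular language $W$, of which there are finitely many. There is an $a$-edge from $(X,Y)$ to $(X',Y')$ iff $XaY'\subseteq W$.

**Lemma 4.** For $w'\ne\varepsilon$ there is a $w'$-path in $U$ from $(X,Y)$ to $(X',Y')$ iff $Xw'Y'\subseteq W$.

*Proof.* By induction on $|w'|$; length $1$ is the definition. Let $w'=av$ with $v\ne\varepsilon$.

Suppose there is such a path, and let $(X_1,Y_1)$ be its node after the first edge. Then $XaY_1\subseteq W$, and $X_1vY'\subseteq W$ by induction. The latter says $vY'\subseteq Y_1$, so $XavY'\subseteq XaY_1\subseteq W$.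

Conversely, suppose $XavY'\subseteq W$. Put $X_1=\{\alpha:\alpha vY'\subseteq W\}$, which contains $Xa$, and $Y_1=\{\beta:X_1\beta\subseteq W\}$, which contains $vY'$. If $\alpha Y_1\subseteq W$, then $\alpha vY'\subseteq W$, so $\alpha\in X_1$; and $X_1Y_1\subseteq W$ by definition. Hence $X_1=\{\alpha:\alpha Y_1\subseteq W\}$, and $(X_1,Y_1)$ is a node. Now $XaY_1\subseteq X_1Y_1\subseteq W$ gives an $a$-edge to $(X_1,Y_1)$, and $X_1vY'\subseteq W$ gives a $v$-path from there, by induction. $\square$

Since $W$ is closed under $\mathcal R$, $XlY'\subseteq W$ implies $Xl'Y'\subseteq W$ for each rule $l\to l'$. By Lemma 4, $U\models\Gamma$.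

**Step 5. Ends of the path.** This step places $G_w$ over $U$. Let
$$I=(\{\alpha:\alpha W\subseteq W\},\,W),\qquad J=(W,\,\{\beta:W\beta\subseteq W\}).$$
Both are nodes. For $I$, put $X=\{\alpha:\alpha W\subseteq W\}$. If $X\beta\subseteq W$, then $\beta\in W$ because $\varepsilon\in X$; and $XW\subseteq W$. For $J$ argue symmetrically, with $\varepsilon$ in the second component. By Lemma 4, a nonempty $w'$ labels an $I$–$J$ path iff $\{\alpha:\alpha W\subseteq W\}\,w'\,\{\beta:W\beta\subseteq W\}\subseteq W$. This implies $w'\in W$ (take $\alpha=\beta=\varepsilon$) and follows from $w'\in W$ (multiply first on the left, then on the right). So the labels of the nonempty $I$–$J$ paths are exactly the words of $W\setminus\{\varepsilon\}$. As $w^0\in W$ and $G_w$ is a simple path, there is a homomorphism $g:G_w\to U$ with $g(s)=I$, $g(t)=J$.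

**Step 6. The countermodel.** The map $g$ need not be injective, so this step makes $G_w$ an actual subgraph. Let $H$ have node set $V_{G_w}\sqcup V_U$ and projection $\pi=g\sqcup\mathrm{id}$ to $V_U$, with $(x,a,y)$ an edge iff $(\pi x,a,\pi y)\in E_U$. Then $G_w\subseteq H$. Paths of $H$ project to paths of $U$. Every nonempty path of $U$ from $\pi x$ to $\pi y$ lifts to a path from $x$ to $y$: keep the ends $x,y$ and use the nodes of $V_U$ in between. Both sides of the constraints are nonempty words, so $H\models\Gamma$ follows from $U\models\Gamma$. Since $s\ne t$, every $s$–$t$ path is nonempty and projects to an $I$–$J$ path, so its label lies in $W$ and has no letter $(\mathrm{acc},a)$. Hence $(s,t)\notin q(H)$, and $(s,t)\notin\mathrm{Cons}$ by Lemma 1. $\blacksquare$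

## 7. Towards a uniform algorithm: coset conditions modulo finite index

We return to LAV C2RPCs and to Theorem 4. The proof of Theorem 1 does not show how to find the table. For a uniform algorithm we characterize the existence of a countermodel by the existence of a certain labelled infinite tree, which a tree automaton can test. From a countermodel we unfold a tree. The reverse direction has to turn an infinite tree into a *finite* model, and that is where Section 1 warns us. The tree will be regular, so it comes from a finite graph, and its finite quotients will be taken by finite-index subgroups of a free group. Two outside theorems enter.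

**Theorem (Herwig–Lascar).** [Herwig–Lascar, *Extending partial automorphisms and the profinite topology on free groups*, Trans. AMS 352 (2000), 1985–2021, Thm 3.2.] Let $\mathcal L$ be a finite relational language and $\mathcal T$ a finite set of finite $\mathcal L$-structures. Call a structure $\mathcal T$-free if no member of $\mathcal T$ maps homomorphically to it. Let $C_1\subseteq C_2$ be $\mathcal T$-free, $C_1$ finite, and $p_1,\dots,p_n$ partial automorphisms of $C_1$ (isomorphisms between induced substructures) that extend to automorphisms of $C_2$. Then there are a finite $\mathcal T$-free $C_3\supseteq C_1$ and automorphisms of $C_3$ extending the $p_i$.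

**Theorem (Rabin).** Emptiness of regular languages of labelled trees of bounded branching is decidable, and a nonempty one contains a regular tree, that is, one with finitely many subtrees up to isomorphism.

**Lemma 5.** Let $F$ be a free group with finite basis $\mathcal E$. Consider finitely many conditions
$$x_{s(j)}^{-1}x_{t(j)}\in h_jH_j\qquad(j\in\mathcal J)\tag{1}$$
in finitely many variables, where $h_j\in F$ and $H_j\le F$ is finitely generated. If (1) has no solution in $F$, there is a normal subgroup $N$ of finite index such that the conditions $x_{s(j)}^{-1}x_{t(j)}\in h_jH_jN$ $(j\in\mathcal J)$ have no solution in $F$.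

For a small case let $F=\langle e\rangle$, with the conditions $x^{-1}y\in e\langle e^2\rangle$ and $x^{-1}y\in\langle e^4\rangle$. There is no solution, since an odd number is not a multiple of $4$. Modulo $N=\langle e^3\rangle$ there is one, because $e\langle e^2\rangle N=F=\langle e^4\rangle N$. Modulo $N=\langle e^2\rangle$ there is none. So $N$ has to be chosen.

*Proof.*

**Step 1. An infinite structure.** This step codes solutions as homomorphisms. Let $C_2=F\sqcup\bigsqcup_jF/H_j$, with unary predicates $P_0,P_j$ for the sorts and relations
$$R_j=\{(x,xh_jH_j):x\in F\},\qquad S_j=\{(x,xH_j):x\in F\}.$$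
Let $T$ consist of the variables (in $P_0$) and points $c_j$ (in $P_j$), with $R_j(x_{s(j)},c_j)$ and $S_j(x_{t(j)},c_j)$. A homomorphism $T\to C_2$ is an assignment with $x_{s(j)}h_jH_j=x_{t(j)}H_j$, that is, a solution of (1). So $C_2$ is $\{T\}$-free. The group $F$ acts on $C_2$ by left multiplication, by automorphisms.

**Step 2. A finite part.** This step prepares the theorem of Herwig and Lascar. Let $C_1$ be the induced substructure on $1\in F$ and, in sort $j$, all $vH_j$ with $v$ a suffix (possibly empty or the whole word) of the reduced word of $h_j$ or of an element of a fixed finite generating set of $H_j$. For $e\in\mathcal E$ let $p_e$ be left multiplication by $e$ restricted to $\{c\in C_1:ec\in C_1\}$. It is a partial automorphism of $C_1$ that extends to an automorphism of $C_2$. Take a finite $\{T\}$-free $C_3\supseteq C_1$ with automorphisms $\alpha_e\supseteq p_e$. Let $F$ act on $C_3$ by $e\mapsto\alpha_e$, and let $N$ be the kernel; it is normal of finite index. Write $[vH_j]$ for the point $vH_j$ of $C_1\subseteq C_3$ and $g\cdot c$ for the action.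

**Step 3. The action on suffixes.** This step shows that $v\cdot[H_j]=[vH_j]$ for the suffixes $v$ above. Induct on the length. Let $v=ev'$ with $e\in\mathcal E$; then $p_e$ maps $[v'H_j]$ to $[vH_j]$, both in $C_1$, so $v\cdot[H_j]=\alpha_e[v'H_j]=[vH_j]$. Let $v=e^{-1}v'$; then $p_e$ maps $[vH_j]$ to $[v'H_j]$, so $\alpha_e^{-1}[v'H_j]=[vH_j]$. Consequently each generator of $H_j$, and hence $H_j$, fixes $[H_j]$, and $h_j\cdot[H_j]=[h_jH_j]$.

**Step 4. No solution modulo $N$.** Suppose $(x_i)$ solves the conditions modulo $N$. Map $x_i\mapsto x_i\cdot1$ and $c_j\mapsto x_{t(j)}\cdot[H_j]$. The sorts are respected. Since $S_j(1,[H_j])$ holds and $x_{t(j)}$ acts as an automorphism, $S_j$ is preserved. Since $x_{t(j)}\in x_{s(j)}h_jH_jN$, and $N$ acts trivially and $H_j$ fixes $[H_j]$, we get $x_{t(j)}\cdot[H_j]=x_{s(j)}\cdot[h_jH_j]$. As $R_j(1,[h_jH_j])$ holds, $R_j$ is preserved. This is a homomorphism $T\to C_3$, a contradiction. $\square$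

If $N'\subseteq N$ is another normal subgroup of finite index, there is no solution modulo $N'$ either.

## 8. Bags and demands

Fix an input $\Sigma,q,\Gamma,G,\bar a$. If $\mathrm{Var}(q)=\emptyset$, then $q$ is the empty conjunction and always true; so assume $\mathrm{Var}(q)\ne\emptyset$. Let the atoms of $q$ be $(z_i,L_i,z'_i)$, $i\le m$, with free tuple $(x_1,\dots,x_f)$ and $\bar a=(a_1,\dots,a_f)$.

Let $\mathcal A$ be an NFA with states $S$, $\varepsilon$-transitions allowed, and states $\iota_i,\varphi_i$ such that $L_i$ is the set of words leading from $\iota_i$ to $\varphi_i$. Let $S$ also contain a state $s_0$ that occurs in no transition. For a graph $B$, let $B\times\mathcal A$ be the directed graph on $V_B\times S$ of the *steps* $(u,s)\to(v,t)$ given by a transition from $s$ to $t$ and a matching edge of $B$: an edge $(u,a,v)$ if the transition reads $a$, an edge $(v,a,u)$ if it reads $a^-$, and $u=v$ if it reads $\varepsilon$. Then $(u,v)\in L_i(B)$ iff $(u,\iota_i)$ reaches $(v,\varphi_i)$.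

Each $\gamma\in\Gamma$ is $(x,a_\gamma,y)\subseteq q_\gamma(x,y)$. For each atom $\beta=(\zeta,M_\beta,\zeta')$ of $q_\gamma$ fix an $\varepsilon$-free NFA $\mathcal B_\beta$ for $M_\beta$ with one initial state $\sigma_\beta$; the state sets are disjoint.

A countermodel will be unfolded into small pieces: a piece that names the nodes witnessing some $q_\gamma$, and pieces that show one edge of a path at a time.

**Definition 6 (bags).** A bag $p$ is a finite graph $B_p$ with node set $D_p$, of one of three kinds.

- The *root bag*: $B=G$. It has no path demands.
- A *$\gamma$-head bag*: a set $D$ with a surjection $h:\mathrm{Var}(q_\gamma)\to D$ and no edges. Its path demands are $(h(\zeta),\sigma_\beta,h(\zeta'))$ for the atoms $\beta$ of $q_\gamma$.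
- A *path bag*: a set $D=\{cur,nxt,end\}$ (coincidences allowed), a transition $(\sigma,b,\sigma')$ of some $\mathcal B_\beta$, and one edge making $nxt$ a $b$-neighbor of $cur$, that is, $(cur,a,nxt)$ if $b=a$ and $(nxt,a,cur)$ if $b=a^-$. Its only path demand is $(nxt,\sigma',end)$.

A path demand $(n,\sigma,m)$ asks for a path from $n$ to $m$ accepted from $\sigma$. It is *discharged* if $n=m$ and $\sigma$ is final. The *demands* of a bag are its undischarged path demands and all pairs $((u,a_\gamma,v),\gamma)$ with $(u,a_\gamma,v)$ an edge of the bag.

**Definition 7 (arrows).** A demand of $p$ is *answered* by an arrow $e:p\to p'$ with a partial injection $\iota_e:D_p\to D_{p'}$ as follows.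

- For $((u,a_\gamma,v),\gamma)$: $p'$ is a $\gamma$-head bag, $\mathrm{dom}\,\iota_e=\{u,v\}$, $\iota_e(u)=h(x)$, $\iota_e(v)=h(y)$.
- For $(n,\sigma,m)$: $p'$ is a path bag with a transition leaving $\sigma$, $\mathrm{dom}\,\iota_e=\{n,m\}$, $\iota_e(n)=cur$, $\iota_e(m)=end$. If $p$ is itself a path bag, $e$ is a *continuation* arrow.

Every arrow answers a demand of its source. Head and path bags have bounded size; we take $D\subseteq\{1,\dots,k\}$ for a suitable $k$, so there are finitely many.

Here is the running example. Let $\Gamma=\{a\subseteq ab\}$ and $G=\{(s,a,t)\}$, with NFA $\sigma_0\xrightarrow{a}\sigma_1\xrightarrow{b}\sigma_2$, where $\sigma_0$ is initial and $\sigma_2$ final. Let $P_0$ be the root. Let $P_1$ be the head bag on $\{x,y\}$ (two nodes) with demand $(x,\sigma_0,y)$. Let $P_2$ be the path bag with distinct $cur,nxt,end$, transition $(\sigma_0,a,\sigma_1)$, edge $(cur,a,nxt)$ and demand $(nxt,\sigma_1,end)$. Let $P_3$ be the path bag with $nxt=end\neq cur$, transition $(\sigma_1,b,\sigma_2)$ and edge $(cur,b,nxt)$; its demand $(nxt,\sigma_2,end)$ is discharged. The arrows are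

- $e_1:P_0\to P_1$, with $s\mapsto x$, $t\mapsto y$, answering the demand of the edge of $G$;
- $e_2:P_1\to P_2$, with $x\mapsto cur$, $y\mapsto end$, answering $(x,\sigma_0,y)$;
- $e_3:P_2\to P_3$, with $nxt\mapsto cur$, $end\mapsto end$, a continuation arrow;
- $e_4:P_2\to P_1$, with $cur\mapsto x$, $nxt\mapsto y$, answering the demand of the edge $(cur,a,nxt)$.

All demands are answered. Unfolding this graph from $P_0$ gives a tree of bags in which the nodes $t=t_0,t_1,t_2,\dots$ of the infinite structure of Section 1 appear one after the other.

## 9. Annotations that record reachability, heights and partial matches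

A tree of bags describes a possibly infinite model. The annotation of a bag records what the whole model claims to do on the nodes of this bag: which configurations of $\mathcal A$ reach which ($R$), a height of each configuration ($\preceq$), and which partial matches of $q$ can be completed from here ($\Theta$). The heights are there because of finiteness, as the example after Definition 10 shows.

**Definition 8 (annotation of a bag).** Let $\mathrm{Conf}(p)=D_p\times S$, and let $O(p)=\mathrm{Conf}(p)\cup\{\top,\bot\}$, plus an element $\star$ if $p$ is a path bag. An atom index $i$ *crosses* $Y\subseteq\mathrm{Var}(q)$ if exactly one of $z_i,z'_i$ lies in $Y$. A *fact* at $p$ is a pair $(Y,\pi)$ with $\emptyset\ne Y\subseteq\mathrm{Var}(q)$ and $\pi$ mapping each $i$ that crosses $Y$ to $\mathrm{Conf}(p)$. An annotation of $p$ is a triple $(R_p,\preceq_p,\Theta_p)$ such that: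

- (B1) $R_p$ is a reflexive transitive relation on $\mathrm{Conf}(p)$ containing all steps of $B_p\times\mathcal A$.
- (B2) $\preceq_p$ is a total preorder on $O(p)$ with $\bot\prec o\prec\top$ for all other $o$; $R_p(c,d)$ implies $d\preceq c$; and $R_p(c,d)$ together with $c\preceq d$ implies $R_p(d,c)$.
- (B3) $\Theta_p$ is a set of facts, contains no fact with $Y=\mathrm{Var}(q)$, and is closed under the rules (F1), (F2), (F3) below.
- (B4) At the root, not $R((u,s_0),(v,s_0))$ for $u\ne v$.

The closure rules are:

- (F1) Let $z\in\mathrm{Var}(q)$ and $v\in D_p$ with $R_p((v,\iota_i),(v,\varphi_i))$ for all $i$ with $z_i=z'_i=z$; if $z$ is free, let also $p$ be the root and $v=a_k$ for all $k$ with $x_k=z$. Then $(\{z\},\pi)\in\Theta_p$, where $\pi(i)=(v,\iota_i)$ if $z_i=z\ne z'_i$ and $\pi(i)=(v,\varphi_i)$ if $z'_i=z\ne z_i$.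
- (F2) In $(Y,\pi)\in\Theta_p$, the value $\pi(i)$ may be replaced by $c$ if $z_i\in Y$ and $R_p(\pi(i),c)$, or if $z'_i\in Y$ and $R_p(c,\pi(i))$.
- (F3) Let $(Y,\pi),(Y',\pi')\in\Theta_p$ with $Y\cap Y'=\emptyset$, let $R_p(\pi(i),\pi'(i))$ for each $i$ with $z_i\in Y,z'_i\in Y'$, and let $R_p(\pi'(i),\pi(i))$ for each $i$ with $z_i\in Y',z'_i\in Y$. Then $(Y\cup Y',\pi'')\in\Theta_p$, with $\pi''$ the restriction of $\pi\cup\pi'$ to the atoms crossing $Y\cup Y'$.

The fact $(Y,\pi)$ should be read as: the variables of $Y$ can be placed in the model so that all atoms inside $Y$ hold, and for each crossing atom the walk of $\mathcal A$ either arrives, from its placed start, at $\pi(i)$, or leads from $\pi(i)$ to its placed end. For $q=\exists z\exists z'\,(z,L_1,z')$, rule (F1) gives at a node $v$ the facts $(\{z\},1\mapsto(v,\iota_1))$ and $(\{z'\},1\mapsto(v,\varphi_1))$. If $R_p((v,\iota_1),(v',\varphi_1))$, then (F3) joins the first at $v$ with the second at $v'$ to a fact with $Y=\mathrm{Var}(q)$, which (B3) forbids.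

**Definition 9 (annotation of an arrow).** An annotation of $e:p\to p'$, where $p,p'$ are annotated, is a total preorder $\preceq_e$ on $O(p)\sqcup O(p')$ such that:

- (E1) $R_p((u,s),(v,t))\Leftrightarrow R_{p'}((\iota_eu,s),(\iota_ev,t))$ for $u,v\in\mathrm{dom}\,\iota_e$.
- (E2) $\preceq_e$ restricts to $\preceq_p$ and $\preceq_{p'}$; $(u,s)\equiv_e(\iota_eu,s)$ for $u\in\mathrm{dom}\,\iota_e$; the two elements $\top$ are equivalent, and so are the two elements $\bot$; and $\star_{p'}\prec_e\star_p$ if $e$ is a continuation arrow.
- (E3) If all nodes of $\pi$ lie in $\mathrm{dom}\,\iota_e$, then $(Y,\pi)\in\Theta_p\Leftrightarrow(Y,\iota_e\pi)\in\Theta_{p'}$.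

Here $\iota_e\pi$ is $\pi$ with its nodes moved by $\iota_e$. If no atom crosses $Y$, the condition in (E3) holds trivially.

**Definition 10 (annotated trees).** An annotated tree is a rooted tree of annotated bags whose root vertex is the root bag, whose other vertices are head and path bags, and whose arrows are annotated and answer each demand of each vertex exactly once. The *thread condition* (Th) for it says: on no infinite branch $p_0\to p_1\to\cdots$ is there a sequence $o_i\in O(p_i)$ $(i\ge i_0)$ with $o_{i+1}\preceq o_i$ for all $i$ and $o_{i+1}\prec o_i$ infinitely often, nor one with $o_{i+1}\succeq o_i$ for all $i$ and $o_{i+1}\succ o_i$ infinitely often. Here $o_i,o_{i+1}$ are compared by the preorder of the arrow $p_i\to p_{i+1}$.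

Let us watch these conditions at work in the running example, with $q=\exists z\,(z,b^+,z)$, which holds in all finite models. Let $\mathcal A$ have transitions $\iota\xrightarrow{b}\varphi$ and $\varphi\xrightarrow{b}\varphi$. Suppose that the unfolding of $P_0,\dots,P_3$ had annotations satisfying (Th). In $P_3$, (B1) gives $R((cur,\iota),(end,\varphi))$ and $R((cur,\varphi),(end,\varphi))$; by (E1) for $e_3$, in $P_2$ we have
$$R((nxt,\iota),(end,\varphi))\quad\text{and}\quad R((nxt,\varphi),(end,\varphi)).\tag{2}$$
By (B2), $(end,\varphi)\preceq(nxt,\varphi)$ in each copy of $P_2$. Follow the branch $P_0,P_1,P_2,P_1,P_2,\dots$ and the elements $(y,\varphi)$ in $P_1$ and $(end,\varphi)$ in $P_2$. The arrow $e_2$ makes them equivalent. Along $e_4$ we pass from $(end,\varphi)$ to $(y,\varphi)\equiv(nxt,\varphi)\succeq(end,\varphi)$. By (Th) the increase is strict only finitely often, so in some copy of $P_2$ we have $(nxt,\varphi)\preceq(end,\varphi)$. Then (2) and (B2) yield $R((end,\varphi),(nxt,\varphi))$, and by transitivity $R((nxt,\iota),(nxt,\varphi))$. Rule (F1) with $v=nxt$ puts a fact with $Y=\{z\}=\mathrm{Var}(q)$ into $\Theta$, against (B3). So this tree has no annotation satisfying (Th),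 although the infinite model that it describes has no $b$-cycle.

**Definition 11 (ranked blueprints).** A ranked blueprint is a finite directed multigraph $X$ of annotated bags with annotated arrows, with exactly one root-bag vertex $p_0$, every vertex reachable from $p_0$, and each demand of each vertex answered by an outgoing arrow, together with maps $r_p:O(p)\to\mathbb Z$ such that for each arrow $e:p\to p'$ the map $r=r_p\sqcup r_{p'}$ satisfies $o\preceq_eo'\Leftrightarrow r(o)\le r(o')$, and likewise $r_p$ for $\preceq_p$.

**Proposition 6.** The following are equivalent.

- (i) There is a finite $H\supseteq G$ with $H\models\Gamma$ and $\bar a\notin q(H)$.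
- (ii) There is an annotated tree satisfying (Th).
- (iii) There is a ranked blueprint.

*Proof of the first part of Theorem 4 from Proposition 6.* By Lemma 1, $\bar a\notin\mathrm{Cons}$ iff (i), hence iff (ii). Condition (ii) is non-emptiness of an effectively given regular tree language. The labels are annotated bags together with the annotated arrows to the children, finite in number; the branching is bounded by the number of demands of a bag; and all conditions other than (Th) compare a vertex with its children. A nondeterministic automaton can guess, along a branch, a sequence violating (Th), so the branches satisfying (Th) form an $\omega$-regular set, and requiring this on all branches is a regular condition on trees. By Rabin's theorem, emptiness is decidable. $\blacksquare$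

The next three sections prove (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(i).

## 10. Unfolding a countermodel: (i) implies (ii)

Let $H$ be as in (i). Let $\rightsquigarrow$ be reachability in $H\times\mathcal A$. Number the strongly connected components of $H\times\mathcal A$ along a linear extension; this gives $\rho:V_H\times S\to\{1,2,\dots\}$ such that $c\rightsquigarrow d$ implies $\rho(d)\le\rho(c)$, and $\rho(c)=\rho(d)$ iff $c,d$ are in the same component.

**Step 1. The tree of bags.** This step unfolds $H$. We build vertices $p$ together with *injective* homomorphisms $f_p:B_p\to H$, such that every path demand $(n,\sigma,m)$ of $p$ is *good*: some path in $H$ from $f_p(n)$ to $f_p(m)$ is accepted from $\sigma$.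

At the root, $f$ is the inclusion.

For a demand $((u,a_\gamma,v),\gamma)$ of $p$: since $H\models\gamma$ and $(f_p(u),a_\gamma,f_p(v))\in E_H$, there is $h:\mathrm{Var}(q_\gamma)\to V_H$ witnessing $(f_p(u),f_p(v))\in q_\gamma(H)$. The child is the head bag with $D'$ a copy of $h(\mathrm{Var}(q_\gamma))$, and $f_{p'}$ is the copying bijection. The map $\iota_e$, sending $u,v$ to the copies of $h(x)=f_p(u)$ and $h(y)=f_p(v)$, is well defined and injective since $f_p$ is injective. The path demands of the child are good since $h$ satisfies the atoms.

For an undischarged good $(n,\sigma,m)$: a shortest path witnessing goodness has length $\ell\ge1$. Otherwise $f_p(n)=f_p(m)$, so $n=m$ by injectivity, and $\sigma$ is final, so the demand is discharged. Let the first step of a shortest witness use a transition $(\sigma,b,\sigma')$ and lead to a node $n'$. The child is the path bag on (a copy of) $\{f_p(n),n',f_p(m)\}$, with $cur,nxt,end$ the copies of these nodes in this order and this transition. Its demand $(nxt,\sigma',end)$ is good, with shortest witness length $\ell-1$. Give its $\star$ the value $\ell$. If the parent is a path bag, its demand had shortest witness length $\ell$, so its $\star$ has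 value $\ell+1$. So the values of $\star$ are positive and strictly decrease along continuation arrows. They are bounded, because shortest accepted paths are bounded by $|V_H|$ times the number of states of the automaton. In all cases $f_{p'}\iota_e=f_p$ on $\mathrm{dom}\,\iota_e$.

**Step 2. The annotation.** This step reads the annotation off $H$. Write $f_p(u,s)=(f_p(u),s)$. Let $R_p(c,d)$ iff $f_p(c)\rightsquigarrow f_p(d)$. Give $(u,s)$ the value $\rho(f_p(u),s)$, give $\bot$ the value $0$, and give $\top$ one value larger than all others. Let $\preceq_p$ and $\preceq_e$ be comparison of values. Let $\Theta_p$ be the set of facts $(Y,\pi)$ *true in $H$*: there is $h:Y\to V_H$ with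

- $h(x_k)=a_k$ for free $x_k\in Y$;
- $(h(z_i),\iota_i)\rightsquigarrow(h(z'_i),\varphi_i)$ if $z_i,z'_i\in Y$;
- $(h(z_i),\iota_i)\rightsquigarrow f_p(\pi(i))$ if only $z_i\in Y$;
- $f_p(\pi(i))\rightsquigarrow(h(z'_i),\varphi_i)$ if only $z'_i\in Y$.

**Step 3. The conditions.** This step checks the definition. (B1) holds since $f_p$ is a homomorphism. For (B2): $R_p(c,d)$ gives $\rho(f_p(d))\le\rho(f_p(c))$; if also $c\preceq d$, the values are equal, so $f_p(c),f_p(d)$ lie in the same component, and $R_p(d,c)$. (F1) is witnessed by $h(z)=f_p(v)$; for free $z$ the bag is the root, where $f$ is the inclusion. (F2) is transitivity of $\rightsquigarrow$. For (F3) take the union of the two maps: for $z_i\in Y$, $z'_i\in Y'$ we have $(h(z_i),\iota_i)\rightsquigarrow f_p(\pi(i))\rightsquigarrow f_p(\pi'(i))\rightsquigarrow(h'(z'_i),\varphi_i)$, and the other case is symmetric. A true fact with $Y=\mathrm{Var}(q)$ would witness $\bar a\in q(H)$; so there is none. (B4) holds because $s_0$ occurs in no transition, so $(u,s_0)\rightsquigarrow(v,s_0)$ only if $u=v$. (E1) and (E3) hold because $f_{p'}\iota_e=f_p$ on $\mathrm{dom}\,\iota_e$, and (E2) by the choice of values. (Th) holds because all values are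 integers in a bounded range, and comparisons along the tree are comparisons of values. $\square$

## 11. Integer heights on a finite graph: (ii) implies (iii)

The annotated tree has only local comparisons of heights; a blueprint needs integer heights, consistent around every cycle of a finite graph. The thread condition makes this possible, by spacing out the values enough to leave room for everything that must later be inserted between them.

**Step 1. A finite graph.** This step uses Rabin's theorem. If (ii) holds, there is a regular annotated tree satisfying (Th). It is the unfolding, from the root, of a finite directed multigraph $X_0$ of annotated bags with annotated arrows, all of whose vertices are reachable from the root. No arrow enters the root, since the other tree vertices are head and path bags.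

**Step 2. Counting strict steps.** This step measures how much room is needed. For $x\in X_0$ and $o\in O(x)$ let $D(x,o)$ be the maximal number of strict steps in a sequence $o=o^0,o^1,\dots$ along a directed path $x=x^0\to x^1\to\cdots$ of $X_0$ with $o^{i+1}\preceq o^i$ for all $i$ (with respect to the arrow). Let $U(x,o)$ be the same with $\succeq$. These numbers are finite. Otherwise some sequence has more strict steps than there are pairs $(x,o)$, so two strict steps start from the same pair. The part between them is a cycle with a strict step. A path from the root to this pair's vertex, followed by the cycle forever, is a branch of the tree that violates (Th). For an arrow $e:x\to x'$, $o\in O(x)$, $o'\in O(x')$, prepending one step gives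
$$\begin{aligned}o'\preceq_eo&\Rightarrow D(x',o')\le D(x,o), & o'\prec_eo&\Rightarrow D(x',o')\le D(x,o)-1,\\ o'\succeq_eo&\Rightarrow U(x',o')\le U(x,o), & o'\succ_eo&\Rightarrow U(x',o')\le U(x,o)-1.\end{aligned}\tag{3}$$

**Step 3. Good rank maps.** This step states the spacing that will be kept. Let $K=1+\max_x|O(x)|$. Call $r:O(x)\to\mathbb Z$ *good* if it represents $\preceq_x$ and $o\succ o'$ implies $r(o)-r(o')\ge K^{D(x,o)+U(x,o')}$. The root has a good map $r_0$: place its classes at distances $K^m$ with $m$ the maximum of all the sums $D+U$.

**Lemma 7.** If $r$ is good for $x$ and $e:x\to x'$ is an arrow of $X_0$, there is a good $r'$ for $x'$ such that $r\sqcup r'$ represents $\preceq_e$.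

*Proof.* Consider the classes of $\preceq_e$. The *old* classes meet $O(x)$ and have a value given by $r$. The *new* classes lie in $O(x')$, strictly between the old classes of $\bot$ and $\top$. For classes $\kappa\succ\lambda$ let $c(\kappa,\lambda)$ be the maximum of $1$ and all $K^{D(x',o)+U(x',o')}$ with $o\in\kappa\cap O(x')$, $o'\in\lambda\cap O(x')$. Define the values of the new classes in increasing order by
$$r(\kappa)=\max_{\lambda\prec\kappa}\bigl(r(\lambda)+c(\kappa,\lambda)\bigr),\tag{4}$$
where $\lambda$ ranges over old and new classes. If we show $r(\kappa)-r(\lambda)\ge c(\kappa,\lambda)$ for all $\kappa\succ\lambda$, then the values represent $\preceq_e$ and their restriction $r'$ to $O(x')$ is good. For new $\kappa$ this is (4). Let $\kappa$ be old.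

*Case $\lambda$ old.* Pick $\bar o\in\kappa\cap O(x)$, $\bar o'\in\lambda\cap O(x)$. By (3), elements $o$ of $\kappa\cap O(x')$ have $D(x',o)\le D(x,\bar o)$, and elements $o'$ of $\lambda\cap O(x')$ have $U(x',o')\le U(x,\bar o')$. So $c(\kappa,\lambda)\le K^{D(x,\bar o)+U(x,\bar o')}\le r(\kappa)-r(\lambda)$, as $r$ is good.

*Case $\lambda$ new.* Unwind (4): there are $\lambda_0\prec\lambda_1\prec\dots\prec\lambda_l=\lambda$ with $\lambda_0$ old, the others new, $l\ge1$, and
$$r(\lambda)=r(\lambda_0)+\sum_{i=1}^lc(\lambda_i,\lambda_{i-1}).$$
Choose $\bar o\in\kappa\cap O(x)$, $\bar o_0\in\lambda_0\cap O(x)$ and put $d=D(x,\bar o)$, $u=U(x,\bar o_0)$. The elements of $\lambda_1,\dots,\lambda_l$ lie strictly below $\bar o$ and strictly above $\bar o_0$, so by (3) they have $D\le d-1$ and $U\le u-1$; in particular $d,u\ge1$. Elements of $\kappa\cap O(x')$ have $D\le d$, and those of $\lambda_0\cap O(x')$ have $U\le u$. Hence each of the $l+1$ numbers $c(\lambda_1,\lambda_0),\dots,c(\lambda_l,\lambda_{l-1}),c(\kappa,\lambda_l)$ is at most $K^{d+u-1}$: in each of them at least one of the two exponents has dropped. There are at most $|O(x')|$ new classes, so $l+1\le K$, and the sum of these numbers is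 at most $(l+1)K^{d+u-1}\le K^{d+u}\le r(\kappa)-r(\lambda_0)$. Subtracting the first $l$ of them gives $r(\kappa)-r(\lambda)\ge c(\kappa,\lambda)$. $\square$

**Step 4. The blueprint.** This step collects finitely many ranked copies of the bags. Start with $(\mathrm{root},r_0)$. For each reached pair $(x,r)$ and each arrow $x\to x'$ choose one pair $(x',r')$ as in Lemma 7. Since $\top\equiv_e\top$ and $\bot\equiv_e\bot$, the values of $\top$ and $\bot$ never change, and all values are integers in $[r_0(\bot),r_0(\top)]$. So only finitely many pairs are reached. These pairs, with the arrows inherited from $X_0$, form a ranked blueprint. The root bag occurs only as $(\mathrm{root},r_0)$, since no arrow enters it. $\square$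

## 12. Finite quotients of a blueprint: (iii) implies (i)

Let $X$ be a ranked blueprint with root vertex $p_0$, let $\mathcal E$ be its set of arrows, and let $F$ be the free group on $\mathcal E$.

**Step 1. The model $H_N$.** This step defines a finite quotient for each normal subgroup $N$ of finite index. The nodes of $H_N$ are the classes $[p,gN,u]$ of triples ($p\in X$, $g\in F$, $u\in D_p$) under the equivalence generated by
$$(p,gN,u)\sim(p',geN,\iota_e(u))\qquad(e:p\to p',\ u\in\mathrm{dom}\,\iota_e).$$
Since $N$ is normal, $geN$ depends only on $gN$ and $e$. The edges are $([p,gN,u],a,[p,gN,v])$ for $(u,a,v)\in E_{B_p}$. It is finite.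

Look at the running example, ignoring annotations. Put $t_i=[P_1,e_1(e_2e_4)^iN,y]$. The arrows $e_2,e_4$ identify all the corresponding nodes $x$, so $[P_1,e_1(e_2e_4)^iN,x]=[P_0,N,s]$, and $[P_0,N,t]=t_0$. The bag $P_2$ at $e_1(e_2e_4)^ie_2N$ has $nxt=t_{i+1}$ and $end=t_i$, and gives an edge from $s$ by $a$ to $t_{i+1}$; the bag $P_3$ after it gives $(t_{i+1},b,t_i)$. A triple $(P_1,gN,y)$ is identified only with triples at $t$ in $P_0$, at $end$ and $nxt$ in $P_2$, and at the two nodes of $P_3$, and these lead back to no other triple $(P_1,g'N,y)$. So $H_N$ contains the repair $H_n$ of Section 1, where $n$ is the order of $e_2e_4$ in $F/N$.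

**Step 2. $H_N\models\Gamma$.** This step uses the rank of $\star$. Take an edge of $H_N$, given by $(u,a,v)\in E_{B_p}$ and $gN$, and $\gamma\in\Gamma$ with $a_\gamma=a$. Some arrow $e:p\to p'$ answers $((u,a,v),\gamma)$. Map each $z\in\mathrm{Var}(q_\gamma)$ to $[p',geN,h(z)]$. Then $x$ is mapped to $[p',geN,\iota_e(u)]=[p,gN,u]$, and $y$ to $[p,gN,v]$. Each atom $\beta=(\zeta,M_\beta,\zeta')$ gives the path demand $(h(\zeta),\sigma_\beta,h(\zeta'))$ of $p'$. If it is discharged, the images of $\zeta,\zeta'$ agree and the empty path is accepted. Otherwise follow the answering arrows, multiplying the coset by each arrow. We pass through path bags whose edges form a path from the image of $\zeta$ that is read by $\mathcal B_\beta$: the node $nxt$ of one bag is the node $cur$ of the following one. The node $end$ is always the image of $\zeta'$. The rank $r(\star)$ strictly decreases along continuation arrows, and $X$ is finite, so the chain stops. It can only stop at a discharged demand, where $nxt=end$ and the state is final. This gives a path in $M_\beta$ between the images of $\zeta$ and $\zeta'$.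

**Step 3. Walks.** This step translates paths of $H_N$ into words in $F$. Let $\mathcal W$ be the finite directed graph on $C=\{(p,u,s):p\in X,u\in D_p,s\in S\}$ with

- *internal* transitions $(p,u,s)\to(p,v,t)$, label $1\in F$, for the steps $(u,s)\to(v,t)$ of $B_p\times\mathcal A$;
- *transfers* $(p,u,s)\to(p',\iota_eu,s)$ with label $e$, and back with label $e^{-1}$, for arrows $e:p\to p'$ and $u\in\mathrm{dom}\,\iota_e$.

Let $\Lambda(c,c')\subseteq F$ be the set of labels (products along the walk) of the walks from $c$ to $c'$. Then
$$\begin{gathered}H_N\text{ has a path from }[p,gN,u]\text{ to }[p',g'N,u']\text{ taking }\mathcal A\text{ from }s\text{ to }t\\ \text{iff}\quad g^{-1}g'\in\Lambda((p,u,s),(p',u',t))\,N.\end{gathered}\tag{5}$$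
Indeed, starting a walk at coset $gN$ and multiplying by the labels, internal transitions are steps along edges of $H_N$ (or $\varepsilon$-transitions), and transfers change only the representative of the current node. Conversely, every edge of $H_N$ comes from some bag at some coset, and two representatives of the same node are joined by transfers. Since no internal transition involves $s_0$, it follows that $[p_0,N,u]=[p_0,N,v]$ iff $1\in\Lambda((p_0,u,s_0),(p_0,v,s_0))N$.

We want to choose $N$ so that $H_N$ has no unwanted paths, by Lemma 5. For this the sets $\Lambda$ would have to be made from cosets of finitely generated subgroups, but they come from a directed graph and may be only monoid-like. In the running example with $q=\exists z\,(z,b^+,z)$, the walk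
$$(P_3,cur,\varphi)\to(P_3,end,\varphi)\to(P_2,end,\varphi)\to(P_1,y,\varphi)\to(P_2,nxt,\varphi)\to(P_3,cur,\varphi)$$
with label $e_3^{-1}e_2^{-1}e_4^{-1}e_3$ goes from $t_{i+1}$ to $t_i$ and back to the same place of the blueprint. In a finite quotient, repeating it $|F/N|$ times leads home. So in $H_N$ one can also get from $t_i$ to $t_{i+1}$, whatever $N$ is. The remedy is to allow such reversals from the start.

**Step 4. Enriched walks.** This step makes the walks reversible where finite quotients force it anyway. Let $\hat{\mathcal W}$ be $\mathcal W$ plus the inverses (label $1$) of the internal transitions inside strongly connected components (SCCs) of $\mathcal W$. Let $\hat\Lambda\supseteq\Lambda$ be the corresponding label sets.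

**Lemma 8.** For each normal $N$ of finite index, $\Lambda(c,c')N=\hat\Lambda(c,c')N$.

*Proof.* Let $c_1\to d_1$ be internal inside an SCC, and let $v$ be the label of a walk of $\mathcal W$ from $d_1$ to $c_1$. Put $n=|F/N|$. The walk of $\mathcal W$ that goes from $d_1$ to $c_1$ and then $n-1$ times along $c_1\to d_1\rightsquigarrow c_1$ has label $v^n\in N$. It replaces the inverse step $d_1\to c_1$, of label $1$, modulo the normal subgroup $N$. Replacing all inverse steps of a walk of $\hat{\mathcal W}$ in this way proves $\hat\Lambda(c,c')\subseteq\Lambda(c,c')N$. $\square$

**Lemma 9.** $\hat\Lambda(c,c')$ is a finite union of products $\Pi_0\Pi_1\cdots\Pi_l$, where each $\Pi_i$ is a coset $h_iH_i$ of a finitely generated subgroup. Consequently the condition $x^{-1}y\in\hat\Lambda(c,c')$ is a finite disjunction of chains of conditions as in (1) with auxiliary variables, and the same holds modulo $N$.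

*Proof.* Transfers go both ways, so they stay in an SCC of $\mathcal W$. Inside an SCC, $\hat{\mathcal W}$ is symmetric, with inverse labels. So the labels of the walks inside it from $c$ to $d$ form a set $\Pi(c,d)=h\,\Pi(d,d)$, for any $h\in\Pi(c,d)$, and $\Pi(d,d)$ is a subgroup. It is finitely generated: it is the image of the fundamental group of a finite graph. The added inverses do not change the SCCs. A walk passes through distinct SCCs $C_0,\dots,C_l$, joined by internal transitions $d_i\to c_{i+1}$ with label $1$. So $\hat\Lambda(c,c')$ is the union of the products $\Pi(c_0,d_0)\cdots\Pi(c_l,d_l)$ over the finitely many such data with $c_0=c$, $d_l=c'$.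

The condition $x^{-1}y\in\Pi_0\cdots\Pi_l$ says that there are $w_0=x,w_1,\dots,w_l,w_{l+1}=y$ with $w_i^{-1}w_{i+1}\in\Pi_i$ for all $i$. Modulo $N$: as $N$ is normal, $\Pi_0N\cdots\Pi_lN=\Pi_0\cdots\Pi_lN$, so $x^{-1}y\in\Pi_0\cdots\Pi_lN$ iff there is such a chain with $w_i^{-1}w_{i+1}\in\Pi_iN$. $\square$

The annotation must vouch for the added inverse steps. This is where ranks and (B2) enter.

**Lemma 10.** Every step of $\hat{\mathcal W}$ inside a bag $p$, from $c$ to $d$, satisfies $R_p(c,d)$.

*Proof.* For internal transitions this is (B1). For inverses, observe that along transitions of $\mathcal W$ the rank $r$ does not increase: for an internal transition $c\to d$ we have $R_p(c,d)$, hence $d\preceq_pc$ by (B2), and transfers preserve $r$ by (E2). So $r$ is constant on SCCs. If $c\to d$ is internal inside an SCC, then $R_p(c,d)$ and $r_p(c)=r_p(d)$, so $c\preceq_pd$, and (B2) gives $R_p(d,c)$. $\square$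

**Step 5. The systems of conditions.** This step expresses failure of $H_N$ by finitely many systems that do not depend on $N$. Read $a_k$ as $[p_0,N,a_k]$. There are two ways to fail.

First, the map $V_G\to H_N$, $u\mapsto[p_0,N,u]$, may fail to be injective. Then, by Step 3 and Lemma 8, for some $u\ne v$ there is a solution modulo $N$ of
$$(\mathcal I_{u,v})\qquad x^{-1}x\in\hat\Lambda((p_0,u,s_0),(p_0,v,s_0)).$$

Second, the map may be injective and $\bar a\in q(H_N)$. Then $a_k=a_l$ whenever $x_k=x_l$. Choose representatives $(p_z,g_zN,v_z)$ of the images of the variables, with $(p_0,N,a_k)$ for $x_k$. By (5) and Lemma 8 we get a solution modulo $N$, with $y_0=1$, of one of the finitely many systems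
$$(\mathcal S)\qquad\begin{aligned}g_{z_i}^{-1}g_{z'_i}&\in\hat\Lambda\bigl((p_{z_i},v_{z_i},\iota_i),(p_{z'_i},v_{z'_i},\varphi_i)\bigr)&&(i\le m),\\ y_0^{-1}g_{x_k}&\in\{1\}&&(k\le f),\end{aligned}$$
where $p_z\in X$ and $v_z\in D_{p_z}$ are fixed in the system, with $p_{x_k}=p_0$ and $v_{x_k}=a_k$.

By Lemma 9 all these systems split into finitely many systems of the form (1).

**Lemma 11.** None of the systems $(\mathcal I_{u,v})$, $u\ne v$, and $(\mathcal S)$ is solvable in $F$.

Given Lemma 11, (i) follows. For each of the finitely many split systems take a subgroup from Lemma 5, and let $N$ be their intersection, which is normal of finite index. No system is solvable modulo $N$. So $V_G$ embeds in $H_N$; the edges of the bag $p_0$ at the coset $N$ make $H_N$ contain an isomorphic copy of $G$, and after renaming nodes $G\subseteq H_N$. Moreover $H_N\models\Gamma$ by Step 2, and $\bar a\notin q(H_N)$.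

*Proof of Lemma 11.* We pass to a forest, where a walk that leaves a vertex can only come back the way it went.

**Step 6. The forest.** Let $\mathbb T$ be the graph on $X\times F$ with an edge between $(p,g)$ and $(p',ge)$ for each $e:p\to p'$ and $g\in F$. If two consecutive edges of a walk have labels $e,e^{-1}$ or $e^{-1},e$, the second is the first traversed back. So a non-backtracking walk has a reduced label, which is not $1$ unless the walk is empty; hence $\mathbb T$ has no cycles and is a forest. Walks of $\hat{\mathcal W}$ lift to $\mathbb T$: given a start vertex $(p,g)$, the walk at each time is at a vertex $\tau$ of $\mathbb T$, in a configuration of the corresponding bag. Internal and inverse internal steps stay at $\tau$; transfers move along edges of $\mathbb T$. A walk with label $w$ started at $(p,g)$ ends at a vertex with second coordinate $gw$. Write $R_\tau,\Theta_\tau$ for the annotation of the bag at $\tau$.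

**Step 7. Returning to a vertex.** This step proves:
$$\begin{gathered}\text{if a lifted walk of }\hat{\mathcal W}\text{ is at }\tau\text{ in configuration }c\\ \text{and later at }\tau\text{ in configuration }d,\text{ then }R_\tau(c,d).\end{gathered}\tag{6}$$
Induct on the length of the segment. Length $0$ is reflexivity. If $\tau$ is visited in between, use the induction hypothesis twice and transitivity. A single step inside the bag is Lemma 10. Otherwise the segment leaves $\tau$ to a neighbor $\tau_1$ and, $\mathbb T$ being a forest, returns by the same edge. Let $c_1$ be the configuration after leaving and $d_1$ the one before returning. By induction $R_{\tau_1}(c_1,d_1)$. The nodes of $c,d$ correspond to those of $c_1,d_1$ under the partial injection of the arrow of this edge, whichever way the arrow points, so (E1) gives $R_\tau(c,d)$.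

**Step 8. The systems $(\mathcal I_{u,v})$.** A solution means $1\in\hat\Lambda((p_0,u,s_0),(p_0,v,s_0))$, that is, a lifted walk from $(u,s_0)$ at $(p_0,1)$ to $(v,s_0)$ at $(p_0,1)$. By (6), $R_{p_0}((u,s_0),(v,s_0))$ with $u\ne v$, against (B4).

**Step 9. Placing a solution of $(\mathcal S)$ in one tree.** This step prepares an induction. The conditions are invariant under left multiplication of all variables, so assume $y_0=1$. A solution gives vertices $\tau_z=(p_z,g_z)$, nodes $v_z$, and lifted walks $W_i$ from $(v_{z_i},\iota_i)$ at $\tau_{z_i}$ to $(v_{z'_i},\varphi_i)$ at $\tau_{z'_i}$. Free variables sit at $(p_0,1)$, with $v_{x_k}=a_k$. The variables of one connected component of $q$ sit in one component of $\mathbb T$, since the walks connect them. As every vertex of $X$ is reachable from $p_0$, for every $p$ some $(p,g')$ lies in the component of $(p_0,1)$. Left translations $(p,g)\mapsto(p,hg)$ are automorphisms of all the data. So each component of $q$ without free variables can be translated into the component of $(p_0,1)$; components with free variables are already there. Let $\mathbb T_0$ be a finite subtree containing all $\tau_z$ and all walks $W_i$. Root it somewhere. For a vertex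 $\tau$ let $\mathbb T_\tau$ be the subtree below $\tau$, including $\tau$, and let $Y_\tau$ be the set of variables $z$ with $\tau_z$ in $\mathbb T_\tau$.

**Step 10. Facts climb the tree.** This step proves:
$$\text{if }Y_\tau\ne\emptyset,\text{ then }(Y_\tau,\pi_\tau)\in\Theta_\tau,\tag{7}$$
where for $i$ crossing $Y_\tau$: if $z_i\in Y_\tau$, $\pi_\tau(i)$ is the configuration of $W_i$ just before it first leaves $\mathbb T_\tau$; if $z'_i\in Y_\tau$, it is the configuration of $W_i$ just after it last enters $\mathbb T_\tau$. In both cases $W_i$ is then at $\tau$, since $\mathbb T_\tau$ is left and entered only through $\tau$. We use induction from the leaves.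

*Facts from children.* Let $\tau'$ be a child of $\tau$ with $Y_{\tau'}\ne\emptyset$. By induction $(Y_{\tau'},\pi_{\tau'})\in\Theta_{\tau'}$. The configurations $\pi_{\tau'}(i)$ are those from or to which $W_i$ is transferred between $\tau'$ and $\tau$, so their nodes are in the interface. By (E3), for either direction of the arrow, $\Theta_\tau$ contains $(Y_{\tau'},\pi)$ with $\pi(i)$ the transferred configurations. If $z_i\in Y_{\tau'}$, then $\pi(i)$ is the configuration of $W_i$ just after first leaving $\mathbb T_{\tau'}$; as $W_i$ starts in $\mathbb T_{\tau'}$, this is its *first visit* of $\tau$. If $z'_i\in Y_{\tau'}$, then $\pi(i)$ is the configuration just before last entering $\mathbb T_{\tau'}$, which is the *last visit* of $\tau$.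

*Facts from variables at $\tau$.* Let $\tau_z=\tau$. Rule (F1) applies with $v=v_z$: for atoms with $z_i=z'_i=z$ the walk $W_i$ leads from $\tau$ to $\tau$, so (6) gives $R_\tau((v_z,\iota_i),(v_z,\varphi_i))$; if $z$ is free, then $\tau=(p_0,1)$ carries the root bag and $v_z=a_k$ for all $k$ with $x_k=z$. The resulting $\pi(i)$ is the configuration of $W_i$ at its start, its first visit of $\tau$, if $z_i=z$; and at its end, its last visit of $\tau$, if $z'_i=z$.

*Joining.* All these facts have pairwise disjoint variable sets with union $Y_\tau$. Join them one after another by (F3). For an atom $i$ between two parts we need $R_\tau(c,d)$ with $c$ the configuration of $W_i$ at its first visit of $\tau$ and $d$ the one at its last visit; this is (6). Atoms with both ends in one child part were treated below and do not cross. At each stage the remaining values of $\pi$ are still first visits (for $z_i$ inside) and last visits (for $z'_i$ inside).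

*Moving to the exit.* For $i$ crossing $Y_\tau$ with $z_i\in Y_\tau$, (6) gives $R_\tau$ from the first visit of $\tau$ to the configuration at $\tau$ just before first leaving $\mathbb T_\tau$. For $z'_i\in Y_\tau$, it gives $R_\tau$ from the configuration just after last entering $\mathbb T_\tau$ to the last visit of $\tau$. So (F2) replaces the values by those of $\pi_\tau$. This proves (7).

**Step 11. The contradiction.** For $\tau$ the root of $\mathbb T_0$ we have $Y_\tau=\mathrm{Var}(q)\ne\emptyset$, and (7) gives a fact with $Y=\mathrm{Var}(q)$ in $\Theta_\tau$, against (B3). So $(\mathcal S)$ is not solvable. $\square$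

This proves Lemma 11, hence Proposition 6 and the first part of Theorem 4.

## 13. Interface types and the computable coNP procedure

The tree automaton of Section 9 depends on $G$ through the root bag. To get a coNP procedure we separate the root, which is guessed, from the rest, which depends on $(q,\Gamma)$ only.

*Proof of the second part of Theorem 4.* If $\mathrm{Var}(q)=\emptyset$, the procedure always accepts; so let $\mathrm{Var}(q)\ne\emptyset$.

**Step 1. Interface types.** This step isolates what a child of the root sees. For an edge $(u,a,v)$ of $G$ and an annotation of the root, its *interface type* is the restriction of $R,\preceq,\Theta$ to configurations (and facts) with nodes in $\{u,v\}$, together with $\top,\bot$; it records whether $u=v$, and $u,v$ are renamed to fixed names. There are finitely many interface types, depending only on $(q,\Gamma)$. Call a type *$\gamma$-good* if it extends, by an arrow answering $((u,a_\gamma,v),\gamma)$ that satisfies (E1)–(E3) relative to it (with $\preceq_e$ a total preorder on the interface elements and $O(p')$), to a tree of annotated head and path bags that answers all demands and satisfies (Th). Rule (F1) introduces free variables only at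 the root, so goodness does not depend on $(G,\bar a)$. As in Section 9, it is decidable by Rabin's theorem, uniformly in $(q,\Gamma)$. So the table of good types can be computed.

**Step 2. The criterion.** This step shows that $\bar a\notin\mathrm{Cons}(G,q,\Gamma)$ iff the root bag $G$ has an annotation satisfying (B1)–(B4) such that for each demand $((u,a_\gamma,v),\gamma)$ of the root the interface type of $(u,a_\gamma,v)$ is $\gamma$-good. By Lemma 1 and Proposition 6, the left side is equivalent to (ii). If (ii) holds, restrict the annotated tree: the subtree at the child answering a demand, with the arrow preorder restricted to interface elements and $O(p')$, shows that the type is good.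

Conversely, given the annotation of the root and the trees for its demands, attach the trees to the root. Conditions (E1) and (E3) concern only the interface. For (E2) we need a total preorder on $O(\mathrm{root})\sqcup O(p')$ that extends the one on $O(\mathrm{root})$ and the one on the interface elements and $O(p')$; these agree on the set $I$ of interface elements. Let $I_1\prec\dots\prec I_n$ be the classes of $I$; the lowest contains $\bot$, the highest $\top$, so every element is equivalent to some $I_j$ or lies strictly between some $I_j$ and $I_{j+1}$. Give elements equivalent to $I_j$ the number $j$. Give the remaining elements of $O(\mathrm{root})$ between $I_j$ and $I_{j+1}$ numbers in $(j,j+\frac12)$, and those of $O(p')$ numbers in $(j+\frac12,j+1)$, according to their own preorders. Comparison of numbers extends both preorders. The identifications required in (E2) involve interface elements only, and the root has no $\star$. Finally (Th) is a tail condition: a sequence violating it on a branch from the root would, after dropping its first term if necessary, violate it in one of the attached trees. So we have an annotated tree satisfying (Th).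

**Step 3. Complexity.** This step counts. For fixed $q$ we have $|\mathrm{Conf}|=|V_G|\cdot|S|$, and the number of facts is at most $2^{|\mathrm{Var}(q)|}(1+|\mathrm{Conf}|)^m$, so a root annotation has polynomial size. The conditions (B1)–(B4), including closure under (F1)–(F3), are checkable in polynomial time, and goodness is looked up in the computed table. Guessing the annotation and checking it puts the complement of $\supseteq$-$\mathrm{CQA}(q,\Gamma)$ in NP, by a procedure computable from $(q,\Gamma)$. $\blacksquare$
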